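# Large deviations for the vertex number of random polytopes in the ball

## 1. Sectors, guard caps, and a vertex count that only looks nearby

Fix $d\ge 2$. Let $B=\mathbb B^d$ be the unit ball of $\mathbb R^d$, with Lebesgue measure $\omega_d$, and let $S=S^{d-1}$ be its boundary sphere, with angular metric $\rho(u,w)=\arccos\langle u,w\rangle$ and surface measure $|\cdot|$. Write $D(u,\theta)$ and $\bar D(u,\theta)$ for the open and closed $\rho$-balls in $S$. For $0\le\theta<\pi/2$ the open and closed caps are
$$K(u,\theta)=\{z\in B:\langle z,u\rangle>\cos\theta\},\qquad \bar K(u,\theta)=\{z\in B:\langle z,u\rangle\ge\cos\theta\}.$$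
For $z\ne 0$ let $\hat z=z/|z|$ be its direction. A *configuration* is a finite set $x\subset B\setminus\{0\}$. A subset of $S$ is *$\varphi$-separated* if its points have pairwise distances $\ge\varphi$.

For a parameter $t>0$, which will be large, put
$$\beta=\frac{d-1}{d+1},\qquad M=M_t=t^\beta,\qquad r=r_t=t^{-1/(d+1)} .$$
Then
$$r^{-(d-1)}=M,\qquad t\,r^{d+1}=1,\qquad M^{1/\beta}=t,\qquad \tfrac1\beta-1=\tfrac2{d-1}. \tag{1}$$
The length $r$ is the natural scale: a cap of angular radius $\theta$ has volume of order $\theta^{d+1}$, so if about $t$ points are spread uniformly over $B$, a cap of angular radius $r$ contains about one point, and about $M$ disjoint caps of that size fit along the sphere.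

Let $\ell\ge1$ and $\kappa>0$ be two further numbers, and let $t$ be so large that $\ell r\le 1$.

**Definition 1 (sectors and windows).** Let $p_1,\dots,p_m$ be a maximal $r$-separated set in $S$, and let $S_i$ be the Voronoi cell of $p_i$ in $S$, ties going to the smaller index. The sectors are $\Sigma_i=\{z\in B\setminus\{0\}:\hat z\in S_i\}$. With $\rho(S_i,S_j)$ the infimal distance, let
$$I(i)=\{j:\rho(S_i,S_j)\le 4\ell r\},\qquad W_i=\bigcup_{j\in I(i)}\Sigma_j .$$
The set $W_i$ is the window of sector $i$.

**Definition 2 (guard caps).** Let $y_1,\dots,y_q$ be a maximal $(\ell r/4)$-separated set in $S$, and let $G_a=\bar K(y_a,\ell r/4)$. The index $i$ is bad for $x$ if $x\cap G_a=\emptyset$ for some $a$ with $\rho(y_a,S_i)\le2\ell r$. Otherwise $i$ is good for $x$.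

**Definition 3 (local count).** Let $n_i(x)$ be the number of points $v\in x\cap\Sigma_i$ with
$$v\notin \mathrm{conv}\big(((x\cap W_i)\setminus\{v\})\cup\tfrac12B\big),$$
and put
$$f(x)=\sum_{i=1}^m\mathbf 1\{i\text{ good for }x\}\,\min(n_i(x),\kappa).$$

So $n_i$ counts the points of sector $i$ that look like vertices to an observer who sees only the window $W_i$ and who takes for granted that the hull contains $\frac12B$. The guard caps test whether this observer can be trusted.

**Example.** Let $d=2$, $\mathbb R^2=\mathbb C$, $v=\frac35$, and $x=\{e^{ik\pi/4}:1\le k\le 7\}\cup\{v\}$. Suppose $8\ell r<\pi/4$ and $v\in\Sigma_i$. Cells have diameter at most $2r$, so every direction occurring in $W_i$ is within $2r+4\ell r+2r\le8\ell r$ of $\hat v=1$. Hence $x\cap W_i=\{v\}$, and $n_i(x)=1$ because $|v|>\frac12$. But $\frac35<\cos\frac\pi4$, so $v$ is an interior point of $\mathrm{conv}\,x$ and is not a vertex: the observer is wrong. The index $i$ is bad. Indeed, some $y_a$ lies within $\ell r/4$ of $\hat v$; the points of $G_a$ have norm at least $\cos\frac14>0.9$ and directions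 within $\ell r/2$ of $\hat v$, so $G_a$ contains no point of $x$.

What the construction is for: let $x$ be random, with about $t$ points. The sum $f$ is a function of only $m\approx M$ independent pieces, the contents of the sectors, and changing one piece changes $f$ by a bounded amount. A bounded-difference inequality then gives deviations of order $M$ for $f$ probability at most $e^{-cM}$. If $f$ agrees with the true number of vertices up to a small multiple of $M$, outside an event of probability $Ce^{-M}$, then the number of vertices has the same concentration. The order of the expected number of vertices is $M$ as well, so this is concentration at the rate $\exp(-ct^\beta)$.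

## 2. The rate of concentration of the vertex number

Let $U_1,\dots,U_n$ be independent and uniform in $B$, let $C_n$ be their convex hull, and let $N_n$ be its number of vertices. For $t>0$ let $X_t$ be a Poisson process in $B$ with intensity measure $(t/\omega_d)\mathbf 1_B(x)\,dx$: the total number of points is Poisson with mean $t$, disjoint regions have independent contents, and given their number the points are i.i.d. uniform. Let $\tilde C_t$ be its hull and $\tilde N_t$ the number of vertices. Almost surely both point sets are configurations in the sense of Section 1.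

We use as known that
$$\mathbb EN_n\sim c_d\,n^{\beta},\qquad \mathbb E\tilde N_t\sim c_d\,t^{\beta}\qquad\text{for a constant }c_d>0. \tag{2}$$
It is also known that for each $\varepsilon>0$
$$\liminf_{n\to\infty}\frac{1}{\log n}\log\Big(-\log\mathbb{P}\Big\{\Big|\frac{N_n}{\mathbb{E}N_n}-1\Big|>\varepsilon\Big\}\Big)\ge \frac{d-1}{3d+5},\tag{3}$$
$$\liminf_{t\to\infty}\frac{1}{\log t}\log\Big(-\log\mathbb{P}\Big\{\Big|\frac{\tilde N_t}{\mathbb{E}\tilde N_t}-1\Big|>\varepsilon\Big\}\Big)\ge \frac{d-1}{3d+5}.\tag{4}$$
In words: a relative error $\varepsilon$ has probability roughly at most $\exp(-n^{(d-1)/(3d+5)})$. The *optimal value* in (3) is the largest $\gamma$ such that the liminf in (3) is at least $\gamma$ for every $\varepsilon>0$; similarly for (4). The paper "Large deviation probabilities for the number of vertices of random polytopes in the ball" conjectures that the optimal value is $\frac{d-1}{d+1}=\beta$. The conjecture is true.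

**Theorem 1.** For every $\varepsilon>0$ there are $c_\varepsilon,C_\varepsilon>0$ such that for all large $n$, resp. $t$,
$$e^{-C_\varepsilon n^\beta}\le \mathbb P\Big\{\Big|\tfrac{N_n}{\mathbb EN_n}-1\Big|>\varepsilon\Big\}\le e^{-c_\varepsilon n^\beta},\qquad e^{-C_\varepsilon t^\beta}\le \mathbb P\Big\{\Big|\tfrac{\tilde N_t}{\mathbb E\tilde N_t}-1\Big|>\varepsilon\Big\}\le e^{-c_\varepsilon t^\beta}.$$
Consequently the liminf's in (3), (4) are limits equal to $\beta=\frac{d-1}{d+1}$ for every $\varepsilon>0$, and the optimal value is $\frac{d-1}{d+1}$ in both cases.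

A supplement, not needed for Theorem 1, describes the whole range of deviations.

**Theorem 2.** Let $\varepsilon>0$ ($\varepsilon<1$ in (L)). There are $c_\varepsilon,C_\varepsilon,n_\varepsilon>0$ such that for all $n\ge n_\varepsilon$:

* (L) for integers $d+1\le k\le(1-\varepsilon)\mathbb EN_n$: $\;\exp(-C_\varepsilon nk^{-2/(d-1)})\le\mathbb P\{N_n\le k\}\le\exp(-c_\varepsilon nk^{-2/(d-1)})$;
* (U) for integers $(1+\varepsilon)\mathbb EN_n\le k\le n$: $\;\exp\big(-C_\varepsilon k\log(2+\tfrac k{M_n})\big)\le\mathbb P\{N_n\ge k\}\le\exp\big(-c_\varepsilon k\log(2+\tfrac k{M_n})\big)$;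
* (U′) for integers $M_n\le k\le n$: $\;\log\mathbb P\{N_n\ge k\}=-\frac{d+1}{d-1}\,k\log\frac k{M_n}+O(k)$, with $O(\cdot)$ depending only on $d$.

The same holds for $\tilde N_t$, with $n$ replaced by $t$ and without the restriction $k\le n$ in (U), (U′).

Throughout, $c,C$ (possibly with indices) are positive constants depending only on $d$ that may change from place to place; other dependence is shown. "Normalized volume" means volume divided by $\omega_d$.

## 3. The plane, by hand

For $d=2$ we have $\beta=\frac13$, while (3) gives $\frac1{11}$; for $d=3$ the values are $\frac12$ and $\frac17$. A planar cap of angular radius $\theta$ has area $2\int_0^\theta\sin^2\phi\,d\phi$. Since $\sin\phi\ge2\phi/\pi$ on $[0,\pi/2]$, this is at least $\frac{8}{3\pi^2}\theta^3$.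

*All $n$ points are vertices.* Let $n\ge3$ and take $n$ equally spaced directions with open caps of angular radius $\pi/n$. These caps are disjoint, and each has normalized area $p\ge\frac1\pi\cdot\frac8{3\pi^2}\cdot\frac{\pi^3}{n^3}=\frac8{3n^3}$. A cap that contains a sample point contains a vertex, because moving in the direction of the cap's center the last sample point met can be taken to be a vertex. So if each cap gets exactly one point, all points are vertices, and
$$\mathbb P\{N_n=n\}\ge n!\,p^n\ge\Big(\frac ne\Big)^n\Big(\frac{8}{3n^3}\Big)^n=\Big(\frac{8}{3e\,n^2}\Big)^n .$$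
This agrees with (U′) at $k=n$, whose main term is $-3n\log(n/n^{1/3})=-2n\log n$.

*A constant factor too many vertices.* Now use about $An^{1/3}$ caps instead of $n$, with $A$ a large constant. Each has angular radius of order $A^{-1}n^{-1/3}$ and contains on average of order $A^{-3}$ points. Forcing all of them to be nonempty costs a constant factor for each cap, hence a probability $e^{-C_An^{1/3}}$ in total. So the exponent in (3) cannot exceed $\frac13$. In dimension $d$ the same computation gives $\beta$; it is carried out in Section 11. The hard half of Theorem 1 is the upper bound.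

## 4. Where bounded differences stop working

The tool is the bounded-difference (McDiarmid) inequality: if $f$ depends on $m$ independent variables and changes by at most $b$ when one of them changes, then $\mathbb P\{|f-\mathbb Ef|\ge s\}\le2\exp(-2s^2/(mb^2))$.

*With the $n$ points as variables.* Here $m=n$ and $s=\varepsilon\,\mathbb EN_n$ is of order $n^\beta$. Even if $b$ were a constant, the bound would be $\exp(-c\,n^{2\beta-1})$, and $2\beta-1=\frac{d-3}{d+1}<\beta$; for $d=2,3$ this says nothing. Moreover $b$ is not bounded. In the plane let $a=e^{i\pi/4}$, $b_0=e^{-i\pi/4}$, $e=1$. Since $|a-e|=|b_0-e|$, there is a circle tangent to the line $ae$ at $a$ and to the line $b_0e$ at $b_0$. Its arc from $a$ to $b_0$ facing $e$ lies in the triangle $a,b_0,e$, and the outer normals at its inner points are $u=e^{i\psi}$ with $|\psi|<\pi/8$. Put $m'$ points on the open arc, and add the seven points $e^{ik\pi/4}$, $1\le k\le7$, and the point $\frac1{10}$. The seven are vertices since they lie on the unit circle. Each arc point $v$ is a vertex: with $u$ the outer normal at $v$, the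 other arc points and $a,b_0$ have a smaller product with $u$; for $2\le k\le6$ we have $\langle e^{ik\pi/4},u\rangle<\cos\frac{3\pi}8<\langle a,u\rangle<\langle v,u\rangle$; and $\langle\frac1{10},u\rangle\le\frac1{10}<\cos\frac{3\pi}8$. So there are $7+m'$ vertices. Move the single point $\frac1{10}$ to $e$: now every arc point lies in the triangle $a,b_0,e$, and exactly $8$ vertices remain. With $n=m'+8$ points, one move changed the vertex number by $n-9$.

*With sectors as variables.* Grouping the points into the $m\approx M$ sectors of Definition 1 makes the number of variables right: with $b$ constant and $s=\eta M$ the bound is $e^{-cM}$. To have $b$ bounded we need the number of vertices in a sector to be decided locally, which is what guard caps ensure (Lemma 3 below), and we cap it by $\kappa$. But can we ask that *all* guard caps be occupied? A guard cap has normalized volume at most $C(\ell r)^{d+1}$, so by (1) it is empty with probability at least $e^{-C\ell^{d+1}}$. We can afford exceptional events of probability $e^{-cM}$ only, so this would force $\ell^{d+1}\ge cM$.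 Then the difference constant $b=C\ell^{d-1}\kappa$ that we get is of order $M^{\beta}$ or more, and the exponent $M^2/(Mb^2)$ drops to at most the order of $M^{1-2\beta}$. This is the exact obstruction.

The way out is to keep $\ell$ constant and to accept a small proportion $\sigma$ of bad sectors. Then we must know that the bad sectors, wherever they are, contain few vertices: *no* choice of $\sigma m$ sectors may contain more than $\eta M$ vertices. There are up to $2^m$ choices, so for each fixed choice we need a probability $e^{-C'M}$ with $C'$ as large as we please when $\sigma$ is small. Counting sample points will not do: a sector has on average $t/m$ points, far more than constantly many. We need a tail bound for the number of *vertices* with directions in a given set $A\subset S$ that improves with $|A|$. This is Lemma 2, and it comes from an entropy bound for convex sets.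

## 5. Facts about caps, nets and martingales

**Fact 1 (sizes).** For $0<\varphi\le\pi$ we have $c\varphi^{d-1}\le|D(u,\varphi)|\le C\varphi^{d-1}$. For $\theta<\pi/2$, slicing orthogonally to $u$ at height $\cos\phi$ gives $\mathrm{vol}\,K(u,\theta)=\omega_{d-1}\int_0^\theta\sin^d\phi\,d\phi$, so $c\theta^{d+1}\le\mathrm{vol}\,K(u,\theta)\le C\theta^{d+1}$. For $0<\varphi\le\pi$, a maximal $\varphi$-separated set in $S$ has between $c\varphi^{-(d-1)}$ and $C\varphi^{-(d-1)}$ points: the balls of radius $\varphi$ around its points cover $S$, and those of radius $\varphi/2$ are disjoint. In the same way, a $\varphi$-separated set has at most $C(1+a)^{d-1}$ points in any ball of radius $a\varphi$.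

**Fact 2 (directions of cap points).** If $z\in\bar K(u,\theta)$ with $\theta<\pi/2$, then $\langle z,u\rangle>0$, so $z\ne0$, and $\langle\hat z,u\rangle=\langle z,u\rangle/|z|\ge\langle z,u\rangle\ge\cos\theta$. Hence $\hat z\in\bar D(u,\theta)$. The same holds for open caps and balls. So caps over disjoint spherical balls are disjoint.

**Fact 3 (caps as hulls).** $\bar K(u,\theta)=\mathrm{conv}\,\bar D(u,\theta)$. Indeed, a point of $\bar K(u,\theta)$ in the interior of $B$ is either an interior point of $\bar K(u,\theta)$ or a relatively interior point of the disc $B\cap\{\langle\cdot,u\rangle=\cos\theta\}$, and so is not extreme; thus all extreme points lie in $\bar D(u,\theta)$, and a compact convex set is the hull of its extreme points. Consequently, if $\bar D(w,\varphi)\subset D(u,\theta)$, then $\bar K(w,\varphi)\subset K(u,\theta)$, because $K(u,\theta)$ is convex and contains $D(u,\theta)$.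

**Fact 4 (entropy of convex sets).** The support function of a compact convex $L\ne\emptyset$ is $h_L(u)=\max_{z\in L}\langle z,u\rangle$, and the Hausdorff distance satisfies $d_H(L,Q)\le\delta$ iff $L\subset Q+\delta B$ and $Q\subset L+\delta B$, equivalently iff $|h_L-h_Q|\le\delta$ on $S$. There are $\delta_0,C_B>0$ such that for $0<\delta\le\delta_0$ there is a set of at most $\exp(C_B\delta^{-(d-1)/2})$ polytopes (of any dimension) contained in $B$ that is a $\delta$-net, with respect to $d_H$, for the nonempty compact convex subsets of $B$. This follows from Bronshtein's theorem (*ε-entropy of convex sets and functions*, Siberian Math. J. 17 (1976)): for small $\delta$ the space of nonempty compact convex subsets of $B$ can be covered by at most $\exp(C\delta^{-(d-1)/2})$ sets of $d_H$-diameter at most $2\delta$. Choose one convex set $L$ from each covering set and replace it by the convex hull of a finite $\delta$-net of $L$. This gives a $3\delta$-net of polytopes contained in $B$. Rescale $\delta$.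

A sanity check on the exponent for $d=2$: the regular $m$-gon inscribed in the unit disk is at Hausdorff distance $1-\cos(\pi/m)$, of order $m^{-2}$, from the disk. So precision $\delta$ goes with order $\delta^{-1/2}$ vertices, and $\frac{d-1}2=\frac12$.

**Fact 5 (two inequalities).** For $0\le k\le n$ we have $\frac{n!}{(n-k)!}\ge(n/e)^k$. Indeed, this ratio is $n^k\prod_{j<k}(1-\frac jn)$, and with $y=k/n$, since $\log(1-x)$ is decreasing,
$$\sum_{j<k}\log\Big(1-\frac jn\Big)\ge n\int_0^y\log(1-x)\,dx=n\big[-(1-y)\log(1-y)-y\big]\ge-ny=-k .$$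
Also $1-x\ge e^{-2x}$ for $0\le x\le\frac12$: the convex function $e^{-2x}$ lies below its chord on $[0,\frac12]$, and the chord lies below $1-x$ since the values at $0$ agree and $e^{-1}<\frac12$.

**Fact 6 (McDiarmid).** Let $Y_1,\dots,Y_m$ be independent random elements of measurable spaces, and let $f$ be a bounded measurable function of $(Y_1,\dots,Y_m)$ that changes by at most $b$ when one coordinate is changed. Then $\mathbb P\{|f-\mathbb Ef|\ge s\}\le2\exp(-2s^2/(mb^2))$ for $s>0$. *Proof.* Put $g_j(y_1,\dots,y_j)=\mathbb Ef(y_1,\dots,y_j,Y_{j+1},\dots,Y_m)$ and $\Delta_j=g_j(Y_1,\dots,Y_j)-g_{j-1}(Y_1,\dots,Y_{j-1})$, so that $f-\mathbb Ef=\sum_j\Delta_j$. Given $Y_1,\dots,Y_{j-1}$, the variable $\Delta_j$ has mean $0$ and takes values in an interval of length at most $b$. By Hoeffding's lemma, $\mathbb E[e^{\lambda\Delta_j}\mid Y_1,\dots,Y_{j-1}]\le e^{\lambda^2b^2/8}$. Hence $\mathbb Ee^{\lambda(f-\mathbb Ef)}\le e^{m\lambda^2b^2/8}$, and Markov's inequality with $\lambda=4s/(mb^2)$ gives $\mathbb P\{f-\mathbb Ef\ge s\}\le\exp(-2s^2/(mb^2))$. Apply this to $\pm f$. $\square$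

**Fact 7 (vertices).** A point $v\in x$ is a vertex of $\mathrm{conv}\,x$ iff $\{z\in x:\langle z,u\rangle\ge\langle v,u\rangle\}=\{v\}$ for some unit vector $u$. A cap $K(u,\theta)$ that contains a point of $x$ contains a vertex of $\mathrm{conv}\,x$, namely a vertex at which $\langle\cdot,u\rangle$ is maximal.

## 6. Vertices lie in thin shells: two entropy bounds

The plan: all vertices lie on the boundary of the hull. Approximate the hull to within $\delta$ by a member $Q$ of the net; then the vertices lie in a shell of volume $O(\delta)$ around $\partial Q$. If there are $k$ vertices, one of these shells contains $k$ sample points. The net has $\exp(C_B\delta^{-(d-1)/2})$ members, so we choose $\delta$ with $\delta^{-(d-1)/2}=k$: the union bound then costs $e^{C_Bk}$, which is absorbed in a constant to the power $k$.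

**Lemma 1.** There are $k_0,C$ such that for integers $k\ge k_0$: $\mathbb P\{\tilde N_t\ge k\}\le(C\,t\,k^{-\frac{d+1}{d-1}})^k$ for all $t>0$, and $\mathbb P\{N_n\ge k\}\le(C\,n\,k^{-\frac{d+1}{d-1}})^k$ for $k\le n$.

*Proof.* Let $\delta=k^{-2/(d-1)}$, with $k_0$ so large that $\delta\le\min(\delta_0,\frac14)$. The net of Fact 4 has at most $e^{C_Bk}$ elements. Let $L$ be the random hull, which is nonempty if it has at least $k$ vertices, and let $Q$ be a net element with $d_H(L,Q)\le\delta$.

**Step 1: all vertices lie in a set $T_Q$ depending only on $Q$.** Let $z\in\partial L$, and let $u$ be a unit vector with $h_L(u)=\langle z,u\rangle$. Then $z\in Q+\delta B$. Moreover no ball $z+\delta'B$ with $\delta'>\delta$ lies in $Q$: otherwise $h_Q(u)\ge\langle z,u\rangle+\delta'>h_L(u)+\delta$, which is impossible. If $z\in Q$ and $\mathrm{dist}(z,\partial Q)>\delta$, then a ball around $z$ of radius greater than $\delta$ misses $\partial Q$; being connected and meeting $Q$, it lies in $Q$, which was just excluded. So all vertices lie in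
$$T_Q=\big((Q+\delta B)\setminus Q\big)\cup\{z\in Q:\mathrm{dist}(z,\partial Q)\le\delta\}.$$

**Step 2: $\mathrm{vol}\,T_Q\le C\delta$.** By Steiner's formula, $\mathrm{vol}((Q+\delta B)\setminus Q)$ is a polynomial in $\delta$ whose coefficients are constants times the intrinsic volumes of $Q$ of order $<d$. Intrinsic volumes are monotone and $Q\subset B$, so this volume is at most $\mathrm{vol}((B+\delta B)\setminus B)=\omega_d((1+\delta)^d-1)\le C\delta$.

For the inner strip: if $Q$ has empty interior, $\mathrm{vol}\,Q=0$. Otherwise let $z\in\mathrm{int}\,Q$ with $\mathrm{dist}(z,\partial Q)\le\delta$, let $p$ be a nearest point of $\partial Q$, and let $F$ be a facet containing $p$, with outer unit normal $u_F$. The ball of radius $|z-p|$ around $z$ lies in $Q$, hence on one side of the hyperplane of $F$, and it touches this hyperplane at $p$. So $p-z=|z-p|\,u_F$ and $z\in F-[0,\delta]u_F$. Therefore the inner strip has volume at most $\delta\sum_F\mathrm{vol}_{d-1}(F)$, which is $\delta$ times the surface area of $Q$. Surface area is monotone on convex bodies, so this is at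 most $C\delta$.

**Step 3: union bound.** If there are at least $k$ vertices, some $T_Q$ contains at least $k$ sample points. For a Poisson variable, $\mathbb P\{\mathrm{Poi}(\mu)\ge k\}\le\mu^k/k!\le(e\mu/k)^k$; for a binomial one, $\mathbb P\{\mathrm{Bin}(n,p)\ge k\}\le\binom nkp^k\le(enp/k)^k$. So the probability is at most $e^{C_Bk}(C\,t\,\delta/k)^k$, resp. the same with $n$ in place of $t$, and $\delta/k=k^{-\frac2{d-1}-1}=k^{-\frac{d+1}{d-1}}$. $\square$

The next lemma keeps track of directions. To make the shell respect directions we measure it radially, and this needs a hull that contains a fixed ball around $0$.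

**Lemma 2.** There is $C$ such that for integers $k\ge k_0$, $t>0$ and Borel $A\subset S$:
$$\mathbb P\{\tfrac12B\subset\tilde C_t,\ \tilde C_t\text{ has at least }k\text{ vertices }v\text{ with }\hat v\in A\}\le(C\,|A|\,t\,k^{-\frac{d+1}{d-1}})^k.$$

*Proof.* Take $\delta$ and the net as in Lemma 1. Let $L=\tilde C_t\supset\frac12B$ and $d_H(L,Q)\le\delta\le\frac14$.

**Step 1: $L$ and $Q$ are comparable by dilation.** We have $h_Q\ge h_L-\delta\ge\frac14$, so $\frac14B\subset Q$; only such net elements need be considered. Hence
$$L\subset Q+\delta B\subset Q+4\delta Q=(1+4\delta)Q,\qquad Q\subset L+\delta B\subset L+2\delta L=(1+2\delta)L .$$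

**Step 2: the vertices lie in a radial shell.** Let $\|v\|_Q=\min\{\lambda\ge0:v\in\lambda Q\}$ be the gauge of $Q$. Every $v\in\partial L$ satisfies
$$(1+2\delta)^{-1}\le\|v\|_Q\le1+4\delta .$$
The right inequality is the first inclusion. If $\|v\|_Q<(1+2\delta)^{-1}$, the second inclusion gives $v\in\lambda L$ for some $\lambda<1$, and then $v\in\mathrm{int}\,L$ because $0\in\mathrm{int}\,L$; so $v\notin\partial L$.

**Step 3: volume of the shell over $A$.** Let $\rho_Q(u)=\max\{s:su\in Q\}\le1$ be the radial function, so that $\|su\|_Q=s/\rho_Q(u)$. In polar coordinates the part of the shell with directions in $A$ has volume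
$$\int_A\frac{\rho_Q(u)^d}{d}\big[(1+4\delta)^d-(1+2\delta)^{-d}\big]du\le C\delta|A| .$$
If the event in the lemma occurs, one of at most $e^{C_Bk}$ such sets contains at least $k$ points of $X_t$. As in Step 3 of Lemma 1 the probability is at most $e^{C_Bk}(C|A|\,t\,\delta/k)^k$. $\square$

## 7. On a guarded sector the local count is exact

We return to Section 1, with $\ell\ge1$ and $\ell r\le1$, and first collect the geometry of the cells.

* Since the $p_i$ are $r$-separated and maximal, $D(p_i,r/2)\subset S_i\subset\bar D(p_i,r)$. By Fact 1 and (1), $cM\le m\le CM$ and $|S_i|\le Cr^{d-1}$.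
* If $j\in I(i)$, then $\rho(p_i,p_j)\le4\ell r+2r\le6\ell r$. By Fact 1, each $j$ lies in at most $C\ell^{d-1}$ of the sets $I(i)$.
* $q\le C(\ell r)^{-(d-1)}\le CM$.
* If $\rho(y_a,S_i)\le2\ell r$, then by Fact 2 the points of $G_a$ have directions within $\frac94\ell r$ of $S_i$, so $G_a\subset W_i$. Hence whether $i$ is good depends only on $x\cap W_i$. The number $n_i(x)$ also depends only on $x\cap W_i$. It is measurable, because for each $k$ the set $\{(v,z_1,\dots,z_k):v\in\mathrm{conv}(\{z_1,\dots,z_k\}\cup\frac12B)\}$ is closed.

The next lemma says what guards do: if a half-space supports the window's points at a point of sector $i$, then the cap it cuts off cannot reach outside the window. The reason is that a cap reaching that far is wide, and near the sector it would contain a whole guard cap.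

**Lemma 3.** Let $i$ be good for $x$, $v\in x\cap\Sigma_i$, $u$ a unit vector, $s=\langle v,u\rangle>0$, and $\langle z,u\rangle\le s$ for all $z\in x\cap W_i$. Then $\{z\in B:\langle z,u\rangle\ge s\}\subset W_i$.

*Proof.* Let $s=\cos\theta$ with $\theta\in[0,\pi/2)$; the set in question is $\bar K(u,\theta)$. Suppose some $z\in\bar K(u,\theta)$ is not in $W_i$.

**Step 1: the cap is wide.** By Fact 2, $z\ne0$ and $\hat z\in\bar D(u,\theta)$. The direction $\hat z$ lies in a cell $S_j$ with $j\notin I(i)$, so $\rho(\hat z,S_i)>4\ell r$. On the other hand $\hat v\in\bar D(u,\theta)\cap S_i$. So $4\ell r<\rho(\hat z,\hat v)\le2\theta$, that is, $\theta>2\ell r$.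

**Step 2: a small ball in $D(u,\theta)$ close to $\hat v$.** If $\rho(\hat v,u)\le\ell r$, put $w=u$; then $\bar D(w,\ell r/2)\subset D(u,\theta)$ since $\theta>\ell r/2$. Otherwise let $w$ be the point on a minimal geodesic from $\hat v$ to $u$ at distance $\ell r$ from $\hat v$. Then $\rho(w,u)\le\theta-\ell r$, so again $\bar D(w,\ell r/2)\subset D(u,\theta)$. In both cases $\rho(w,\hat v)\le\ell r$.

**Step 3: a guard cap inside the cap.** By maximality choose $y_a$ with $\rho(y_a,w)\le\ell r/4$. Then $\rho(y_a,S_i)\le\frac54\ell r\le2\ell r$, and $\bar D(y_a,\ell r/4)\subset\bar D(w,\ell r/2)\subset D(u,\theta)$. By Fact 3, $G_a\subset K(u,\theta)$. As $i$ is good, there is a point $z'\in x\cap G_a\subset W_i\cap K(u,\theta)$. So $z'\in x\cap W_i$ and $\langle z',u\rangle>\cos\theta=s$, contradicting the hypothesis. $\square$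

Let $N_x(i)$ be the number of vertices of $\mathrm{conv}\,x$ in $\Sigma_i$.

**Lemma 4.** Suppose $\frac12B\subset\mathrm{int}\,\mathrm{conv}\,x$ and $i$ is good for $x$. Then $N_x(i)=n_i(x)$.

*Proof.* Let $v\in\Sigma_i$ be a vertex of $\mathrm{conv}\,x$, and let $u$ be a unit vector with $\langle z,u\rangle<\langle v,u\rangle$ for all $z\in x\setminus\{v\}$. Then $\langle v,u\rangle=h_{\mathrm{conv}\,x}(u)>\frac12$. So $\frac12B$ and $x\setminus\{v\}$ both lie in the open half-space $\{\langle\cdot,u\rangle<\langle v,u\rangle\}$, and hence so does the hull of their union. Thus $v$ is counted in $n_i(x)$. (This direction does not use that $i$ is good.)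

Conversely, let $v$ be counted in $n_i(x)$. Strict separation of $v$ from the compact convex set in Definition 3 gives a unit vector $u$ such that $s=\langle v,u\rangle$ satisfies $s>\frac12$ (because of $\frac12B$) and $\langle z,u\rangle<s$ for all $z\in(x\cap W_i)\setminus\{v\}$. By Lemma 3, $\{z\in B:\langle z,u\rangle\ge s\}\subset W_i$. So $\{z\in x:\langle z,u\rangle\ge s\}=\{v\}$, and $v$ is a vertex by Fact 7. $\square$

## 8. The four conditions and the choice of $K_0,\sigma,\ell,\kappa$

Fix $\eta\in(0,1)$ and write $X=X_t$. Let $\mathcal G$ be the event that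

* (G0) $\frac12B\subset\mathrm{int}\,\tilde C_t$;
* (G1) $\tilde N_t\le K_0M$;
* (G2) for every $J\subset\{1,\dots,m\}$ with $|J|\le\sigma m$: $\sum_{i\in J}N_X(i)\le\eta M$;
* (G3) at most $\sigma m$ indices are bad for $X$.

The parameters are chosen in the order $K_0,\sigma,\ell,\kappa$. The sectors depend on $r$ only, so $\sigma$ can be fixed before $\ell$. We show
$$\mathbb P(\mathcal G^c)\le Ce^{-M}\qquad\text{for }t\text{ large.}\tag{5}$$

**Step 1: (G0), the hull contains $\frac12B$ well inside.** If (G0) fails, there is a unit vector $u$ with $\langle z,u\rangle\le\frac12$ for all $z\in X$ (otherwise $h_{\tilde C_t}>\frac12$ on $S$, and by continuity its minimum is $>\frac12$). That is, $X\cap K(u,\pi/3)=\emptyset$. Take a finite $\frac\pi{24}$-net $\{w_j\}$ of $S$ and $w_j$ with $\rho(w_j,u)\le\frac\pi{24}$. Since $\frac\pi4+\frac\pi{24}<\frac\pi3$, Fact 3 gives $\bar K(w_j,\pi/4)\subset K(u,\pi/3)$, so $\bar K(w_j,\pi/4)$ is empty of points. The failure probability is at most $Ce^{-ct}\le e^{-M}$ for $t$ large, as $M=t^\beta$ with $\beta<1$.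

**Step 2: (G1), not too many vertices in total.** Apply Lemma 1 with $k=\lceil K_0M\rceil$. By (1), $tk^{-\frac{d+1}{d-1}}\le K_0^{-\frac{d+1}{d-1}}$, so $\mathbb P\{\tilde N_t>K_0M\}\le(CK_0^{-\frac{d+1}{d-1}})^k\le e^{-M}$ if $K_0=K_0(d)\ge1$ makes the bracket at most $e^{-1}$.

**Step 3: (G2), few vertices in any small family of sectors.** Let $k=\lceil\eta M\rceil$, which is $\ge k_0$ for $t$ large; then $tk^{-\frac{d+1}{d-1}}\le\eta^{-\frac{d+1}{d-1}}$. For $|J|\le\sigma m$ the set $A_J=\bigcup_{i\in J}S_i$ satisfies $|A_J|\le\sigma m\cdot Cr^{d-1}\le C\sigma$. If $\sum_{i\in J}N_X(i)>\eta M$, there are at least $k$ vertices with directions in $A_J$. By Lemma 2 and a union bound over at most $2^m\le e^{C_2M}$ sets $J$, the probability that (G0) holds and (G2) fails is at most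
$$e^{C_2M}\big(C\sigma\,\eta^{-\frac{d+1}{d-1}}\big)^{k}.$$
Choose $\sigma=\sigma(\eta)\in(0,1)$ so small that the bracket is at most $e^{-(C_2+1)/\eta}$. Since $k\ge\eta M$, the bound becomes $e^{-M}$. This is the place where it matters that Lemma 2 has the factor $|A|$ inside the $k$-th power.

**Step 4: (G3), few bad indices.** If $G_a$ is empty and makes $i$ bad, then $\rho(y_a,p_i)\le2\ell r+r\le3\ell r$. So by Fact 1 each empty $G_a$ makes at most $C_3\ell^{d-1}$ indices bad, and failure of (G3) forces more than
$$\tau=\frac{\sigma m}{C_3\ell^{d-1}}$$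
empty guard caps. Guard caps may overlap, so we split them. If $G_a\cap G_b\ne\emptyset$, then $\rho(y_a,y_b)\le\ell r/2$ by Fact 2, so by Fact 1 every $G_a$ meets at most $C_1$ others, with $C_1$ depending only on $d$. Color the caps one after another with $C_1+1$ colors, each time using a color not taken by an already colored cap that meets the present one. The $C_1+1$ color classes consist of pairwise disjoint caps, and some class contains at least $\tau/(C_1+1)$ empty ones. Within a class emptiness is independent, and each cap is empty with probability at most $\exp(-c\,t(\ell r)^{d+1})=e^{-c\ell^{d+1}}$ by (1). Summing over classes and over subsets of each class, the failure probability is at most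
$$(C_1+1)\,2^q\exp\Big(-\frac{c\,\ell^{d+1}\tau}{C_1+1}\Big)\le C\exp(CM-c\,\ell^2\sigma M),$$
because $q\le CM$ and $\ell^{d+1}\tau\ge c\,\ell^2\sigma M$. For $\ell=\ell(\sigma)$ large this is $\le Ce^{-M}$. Note how it works: an empty cap costs $\ell^{d+1}$ in the exponent and spoils only $\ell^{d-1}$ sectors.

**Step 5: the cap $\kappa$.** Choose $\kappa=\kappa(\eta)$ with $K_0M/\kappa\le\sigma m$, possible because $m\ge cM$. Steps 1–4 prove (5).

## 9. Concentration of the Poisson vertex number

**Proposition 1.** For every $\eta\in(0,1)$ there is $c'_\eta>0$ such that $\mathbb P\{|\tilde N_t-\mathbb E\tilde N_t|>6\eta M_t\}\le e^{-c'_\eta M_t}$ for all large $t$.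

*Proof.* **Step 1: on $\mathcal G$, the sum $f$ is close to $\tilde N_t$.** Every vertex lies in exactly one sector, so $\tilde N_t=\sum_iN_X(i)$. By (G0) and Lemma 4, $n_i(X)=N_X(i)$ for good $i$, and hence on $\mathcal G$
$$\tilde N_t-f(X)=\sum_{i\text{ bad}}N_X(i)+\sum_{i\text{ good}}(N_X(i)-\kappa)_+ .$$
The first sum is $\le\eta M$ by (G3) and (G2). The second is at most $\sum_{i\in J}N_X(i)$ with $J=\{i:N_X(i)>\kappa\}$. By (G1), $\kappa|J|\le K_0M$, so $|J|\le K_0M/\kappa\le\sigma m$, and the second sum is $\le\eta M$ by (G2). Thus
$$0\le\tilde N_t-f(X)\le2\eta M\quad\text{on }\mathcal G.\tag{6}$$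

**Step 2: $f$ concentrates.** $f$ is a function of the independent variables $X\cap\Sigma_j$, $j\le m$. Its $i$-th summand depends only on the variables with $j\in I(i)$ and takes values in $[0,\kappa]$ for all configurations. Changing one variable alters at most $C\ell^{d-1}$ summands, and so changes $f$ by at most $b=C\ell^{d-1}\kappa$. Since $m\le CM$ and $\ell,\kappa$ depend only on $\eta$ (and $d$), Fact 6 gives
$$\mathbb P\{|f-\mathbb Ef|\ge\eta M\}\le2\exp\Big(-\frac{2\eta^2M^2}{mb^2}\Big)\le2e^{-c_\eta M}.$$

**Step 3: the means are close.** Since $0\le\tilde N_t\le X(B)$, where $X(B)\sim\mathrm{Poi}(t)$ is the number of points, and $0\le f\le\kappa m$, we get from (6), the Cauchy–Schwarz inequality and (5), for $t$ large,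
$$|\mathbb E\tilde N_t-\mathbb Ef|\le2\eta M+\big(\mathbb E(X(B)+\kappa m)^2\big)^{1/2}\,\mathbb P(\mathcal G^c)^{1/2}\le3\eta M .$$
The first root is $O_\eta(t)$ and $\mathbb P(\mathcal G^c)^{1/2}\le Ce^{-M/2}$, so the product tends to $0$.

**Step 4: conclusion.** If $|\tilde N_t-\mathbb E\tilde N_t|>6\eta M$ on $\mathcal G$, then $|f-\mathbb Ef|>6\eta M-2\eta M-3\eta M=\eta M$. Therefore
$$\mathbb P\{|\tilde N_t-\mathbb E\tilde N_t|>6\eta M\}\le\mathbb P(\mathcal G^c)+2e^{-c_\eta M}\le e^{-c'_\eta M}$$
for all large $t$. $\square$

Given $\varepsilon>0$, take $\eta=\min(\varepsilon c_d/12,\frac12)$. By (2), $\varepsilon\,\mathbb E\tilde N_t\ge\frac12\varepsilon c_dM_t\ge6\eta M_t$ for large $t$, so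
$$\mathbb P\{|\tilde N_t-\mathbb E\tilde N_t|>\varepsilon\,\mathbb E\tilde N_t\}\le e^{-c_\varepsilon t^\beta}\qquad(t\text{ large}).\tag{7}$$

## 10. From Poisson to a fixed number of points

Given that $X_n$ has exactly $n$ points, they are $n$ i.i.d. uniform points, so $\mathbb P\{\tilde N_n\in E\}\ge\mathbb P\{\mathrm{Poi}(n)=n\}\,\mathbb P\{N_n\in E\}$ for every $E$. Here $\mathbb P\{\mathrm{Poi}(n)=n\}=n^ne^{-n}/n!\ge1/(e\sqrt n)$, that is, $a_n=n!\,(e/n)^n/\sqrt n\le e$. Indeed $a_1=e$, and $a_n/a_{n+1}=(1+\frac1n)^{n+1/2}/e\ge1$ because $(n+\frac12)\log(1+\frac1n)\ge1$. Hence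
$$\mathbb P\{N_n\in E\}\le e\sqrt n\;\mathbb P\{\tilde N_n\in E\}.\tag{8}$$
By (2), $\mathbb EN_n/\mathbb E\tilde N_n\to1$, so for large $n$ the event $|N_n-\mathbb EN_n|>\varepsilon\,\mathbb EN_n$ implies $|N_n-\mathbb E\tilde N_n|>\frac\varepsilon2\mathbb E\tilde N_n$. From (8), and (7) with $\varepsilon/2$,
$$\mathbb P\{|N_n-\mathbb EN_n|>\varepsilon\,\mathbb EN_n\}\le e\sqrt n\,e^{-c_{\varepsilon/2}n^\beta}\le e^{-c'_\varepsilon n^\beta}\qquad(n\text{ large}).\tag{9}$$
The loss $e\sqrt n$ is harmless because the exponent is a power of $n$. The bounds (7), (9) also hold with "$\ge\varepsilon$" in place of "$>\varepsilon$": use $\varepsilon/2$.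

## 11. Forcing many vertices, and the proof of Theorem 1

It remains to bound the probability of a deviation from below. We place $k$ disjoint caps along the sphere and ask that all of them be occupied.

**Lemma 5.** Let $n,t\ge1$ and let $k$ be an integer. For $M_n\le k\le n$: $\mathbb P\{N_n\ge k\}\ge(c\,n\,k^{-\frac{d+1}{d-1}})^k$. For $k\ge M_t$: $\mathbb P\{\tilde N_t\ge k\}\ge(c\,t\,k^{-\frac{d+1}{d-1}})^k$.

*Proof.* **Step 1: the caps.** By Fact 1 there are $k$ points $y_j$ of $S$ that are $\varphi$-separated with $\varphi=c_1k^{-1/(d-1)}$, if $c_1$ is small. The caps $K(y_j,\varphi/3)$ are disjoint by Fact 2. Their common normalized volume $p$ lies in $[ck^{-\frac{d+1}{d-1}},Ck^{-\frac{d+1}{d-1}}]$. Moreover $kp\le C\,k\varphi^{d+1}=C\,c_1^{d+1}k^{-2/(d-1)}$, so after decreasing $c_1$ we have $kp\le\frac12$. By Fact 7, if all caps are nonempty there are at least $k$ vertices.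

**Step 2: $n$ points.** The probability that each cap contains exactly one point is, by Fact 5,
$$\frac{n!}{(n-k)!}\,p^k(1-kp)^{n-k}\ge\Big(\frac ne\Big)^kp^k\,e^{-2knp}.$$
Here $np\le Cnk^{-\frac{d+1}{d-1}}\le C$, because $k\ge M_n$ means $k^{\frac{d+1}{d-1}}\ge n$. So the right side is at least $(c\,np)^k\ge(c\,nk^{-\frac{d+1}{d-1}})^k$.

**Step 3: Poisson points.** The caps are nonempty independently, so the probability that all are nonempty is $(1-e^{-tp})^k$. As $k\ge M_t$, we have $tp\le C$, and this is at least $(c\,tp)^k$. $\square$

**Proof of Theorem 1.** The upper bounds are (9) and (7). For the lower bounds let $\varepsilon>0$, $A=\max(1,(1+2\varepsilon)c_d)$ and $k=\lceil AM_n\rceil$. For $n$ large we have $n\ge k>(1+\varepsilon)\mathbb EN_n$ by (2), and $M_n\le k\le2AM_n$. By (1), $nk^{-\frac{d+1}{d-1}}\ge(2A)^{-\frac{d+1}{d-1}}$. So Lemma 5, where we may take $c\le1$, gives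
$$\mathbb P\{N_n>(1+\varepsilon)\mathbb EN_n\}\ge\big(c(2A)^{-\frac{d+1}{d-1}}\big)^{k}\ge e^{-C_\varepsilon n^\beta},$$
the last step because the base is at most $1$ and $k\le2AM_n$. The same argument with $t$ in place of $n$ treats $\tilde N_t$.

So $c_\varepsilon n^\beta\le-\log\mathbb P\{|N_n/\mathbb EN_n-1|>\varepsilon\}\le C_\varepsilon n^\beta$ for large $n$. Taking logarithms and dividing by $\log n$, the expression in (3) tends to $\beta$ for every $\varepsilon>0$, and similarly for (4). Hence $\gamma=\beta$ is admissible in both, and no $\gamma>\beta$ is. The optimal value is $\frac{d-1}{d+1}$ for both (3) and (4). $\blacksquare$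

## 12. The whole range of deviations: proof of Theorem 2

We write $t$ for $n$, $N$ for $N_n$ or $\tilde N_t$, and $M=M_t$, when both models are treated together; $t$ is large throughout. By (1), for $k>0$,
$$t\,k^{-\frac{d+1}{d-1}}=\Big(\frac Mk\Big)^{\frac{d+1}{d-1}},\qquad t\,k^{-\frac2{d-1}}=k\Big(\frac Mk\Big)^{\frac{d+1}{d-1}}.\tag{10}$$

**Step 1: (U′).** The lower bound is Lemma 5. The upper bound is Lemma 1, applicable because $k\ge M\ge k_0$ for $t$ large. Both have the form
$$(C\,t\,k^{-\frac{d+1}{d-1}})^k=\exp\Big(-\frac{d+1}{d-1}\,k\log\frac kM+k\log C\Big).$$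

**Step 2: (U), upper bound.** For $k\ge A_0M$, with $A_0=A_0(d)$ large, (U′) suffices: the term $O(k)$ is then at most half of the main term, and $\log(k/M)\ge c\log(2+k/M)$. For $(1+\varepsilon)\mathbb EN\le k<A_0M$, the bounds (7), (9) (in the form "$\ge\varepsilon$") give $\mathbb P\{N\ge k\}\le e^{-c_\varepsilon M}\le\exp(-c'_\varepsilon k\log(2+k/M))$, because $k\log(2+k/M)\le A_0M\log(2+A_0)$.

**Step 3: (U), lower bound.** For $k\ge M$ use (U′), noting $\log(2+k/M)\ge\log2$, so that the $O(k)$ is absorbed. For $(1+\varepsilon)\mathbb EN\le k<M$, Lemma 5 with $\lceil M\rceil\le2M$ in place of $k$ gives $\mathbb P\{N\ge k\}\ge\mathbb P\{N\ge\lceil M\rceil\}\ge e^{-CM}\ge e^{-C'k}$, since $k\ge\mathbb EN\ge\frac12c_dM$ for $t$ large; and $k\le k\log(2+k/M)/\log2$.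

**Step 4: (L), upper bound.** Few vertices leave many caps empty. Let $k\ge1$. By Fact 1 choose $2k$ points of $S$ that are $\varphi$-separated with $\varphi=c_1k^{-1/(d-1)}$, $\varphi<\pi$. The caps $K(y_j,\varphi/2)$, $j\le2k$, are disjoint, with normalized volume $p\ge ck^{-\frac{d+1}{d-1}}$. If $N\le k$, at least $k$ of them contain no vertex, hence by Fact 7 no sample point. So
$$\mathbb P\{N\le k\}\le\binom{2k}k e^{-tkp}\le4^k\exp(-c\,t\,k^{-2/(d-1)}),$$
using $(1-kp)^n\le e^{-nkp}$ for $N_n$. If $k\le\eta_0M$, then $k\le\eta_0^{\frac{d+1}{d-1}}\,t\,k^{-2/(d-1)}$ by (10), so for $\eta_0=\eta_0(d)$ small the factor $4^k$ costs at most half of the exponent, and the bound is $\le\exp(-\frac c2tk^{-2/(d-1)})$. If $\eta_0M\le k\le(1-\varepsilon)\mathbb EN$, then (7), (9) (in the form "$\ge\varepsilon$") give $\mathbb P\{N\le k\}\le e^{-c_\varepsilon M}\le\exp(-c'_\varepsilon tk^{-2/(d-1)})$, since $tk^{-2/(d-1)}\le\eta_0^{-2/(d-1)}\,tM^{-2/(d-1)}=\eta_0^{-2/(d-1)}M$.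

**Step 5: (L), lower bound, set-up.** Let $d+1\le k\le2c_dM$, which covers the range in (L) for $t$ large; also $k\le n$ for large $n$. The strategy is to place at most $k$ points near the sphere so that their hull contains a slightly smaller concentric ball, and to keep all other points in that ball. Let $\varphi=C_6k^{-1/(d-1)}$, with $C_6$ so large that, when $\varphi\le\pi$, every maximal $\varphi$-separated set has at most $k$ points (Fact 1).

**Step 6: (L), lower bound, case $\varphi\le\frac12$.** Let $y_1,\dots,y_{m'}$, $m'\le k$, be a maximal $\varphi$-separated set. The caps $E_j=K(y_j,\varphi/4)$ are disjoint, with common normalized volume $p\ge c\varphi^{d+1}$. Put $B'=(1-2\varphi^2)B$. For $z\in E_j$ we have $|z|>\cos(\varphi/4)\ge1-\varphi^2/32$, so $E_j\cap B'=\emptyset$.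

Let $z_j\in E_j$ for all $j$. For each unit vector $u$ there is $y_j$ with $\rho(y_j,u)\le\varphi$. By Fact 2, $\rho(\hat z_j,u)\le\frac54\varphi<\frac\pi2$, so
$$\langle z_j,u\rangle=|z_j|\cos\rho(\hat z_j,u)\ge\cos\tfrac\varphi4\cos\tfrac{5\varphi}4\ge\cos^2\tfrac{5\varphi}4\ge1-\tfrac{25}{16}\varphi^2\ge1-2\varphi^2 .$$
Hence the support function of $\mathrm{conv}\{z_j\}$ is at least $1-2\varphi^2$, and $B'\subset\mathrm{conv}\{z_j\}$. So if each $E_j$ contains exactly one sample point and all other sample points lie in $B'$, then all vertices are among the $z_j$, and $N\le m'\le k$.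

For $N_n$ this event has probability
$$\frac{n!}{(n-m')!}\,p^{m'}(1-2\varphi^2)^{d(n-m')}\ge\Big(\frac{np}e\Big)^{m'}e^{-4dn\varphi^2}$$
by Fact 5, as $2\varphi^2\le\frac12$. For Poisson points, the set $B\setminus B'$ has normalized volume $1-(1-2\varphi^2)^d$ and contains the $E_j$; each $E_j$ must contain one point and the rest of $B\setminus B'$ none. The probability is
$$(tp)^{m'}\exp\big(-t(1-(1-2\varphi^2)^d)\big)\ge(tp)^{m'}e^{-2dt\varphi^2}$$
by Bernoulli's inequality. Since $k\le2c_dM$, (10) gives $tp\ge c\,tk^{-\frac{d+1}{d-1}}\ge c$, so the first factor is $\ge e^{-Ck}$ in both models, and also $k\le C\,tk^{-2/(d-1)}$. Finally $t\varphi^2=C_6^2\,tk^{-2/(d-1)}$. Together, $\mathbb P\{N\le k\}\ge\exp(-C\,tk^{-2/(d-1)})$.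

**Step 7: (L), lower bound, case $\varphi>\frac12$.** Then $k\le C$ and $tk^{-2/(d-1)}\ge ct$, so a bound $e^{-Ct}$ suffices. For Poisson points, $\mathbb P\{\tilde N_t\le k\}\ge\mathbb P\{X_t=\emptyset\}=e^{-t}$. For $N_n$ with $n\ge d+1$, fix a regular simplex inscribed in $\frac12S$ and small balls around its $d+1$ vertices. The point $0$ is interior to this simplex, so if these balls are small enough, some small ball around $0$ is contained in the interior of every simplex spanned by one point from each of them. If $U_1,\dots,U_{d+1}$ fall in the respective vertex balls and all other $U_i$ in the central ball, then $N_n=d+1\le k$. This has probability $\ge e^{-Cn}$. $\blacksquare$
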